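# Short Bergman distances near a smooth pseudoconvex boundary

## 1. A smooth domain on which the logarithmic lower bound fails

Let $\Omega\subset\mathbb C^n$ be a bounded domain. Write $\delta_\Omega(z)$ for the Euclidean distance from $z$ to $\partial\Omega$ and $\operatorname{dist}^B_\Omega$ for the distance induced by the Bergman metric, the Kähler metric with potential $\log K_\Omega(z,z)$, where $K_\Omega$ is the Bergman kernel.

**Theorem 1.** Let $n\ge3$. There are a bounded pseudoconvex (Hartogs) domain $\Omega\subset\mathbb C^n$ with $C^\infty$ boundary and points $\mathfrak e_j\in\Omega$, $\mathfrak e_j\to\partial\Omega$, such that for every $w\in\Omega$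
$$\frac{\operatorname{dist}^B_\Omega(\mathfrak e_j,w)}{-\log\delta_\Omega(\mathfrak e_j)}\longrightarrow0 .$$

**Proposition 2.** If $\Omega\subset\mathbb C$ is a bounded domain with $C^2$ boundary, then for every $w\in\Omega$ there is $C>0$ with $\operatorname{dist}^B_\Omega(z,w)\ge\frac1C(-\log\delta_\Omega(z))$ for all $z\in\Omega$ sufficiently close to $\partial\Omega$.

Here is the background. For a bounded pseudoconvex domain with $C^2$ boundary (also with Lipschitz boundary) it is known that for fixed $w$ and $z$ close to $\partial\Omega$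
$$\operatorname{dist}^B_\Omega(z,w)\ge\frac{-\log\delta_\Omega(z)}{C\log(-\log\delta_\Omega(z))},\tag{1}$$
with $C$ depending only on $\Omega$ and $w$. The lecture notes "Cauchy-Riemann meet Monge-Ampère" (http://gamma.im.uj.edu.pl/~blocki/publ/ln/cr-ma.pdf) pose as an open problem whether the iterated logarithm can be removed, that is, whether
$$\operatorname{dist}^B_\Omega(z,w)\ge\tfrac1C\,(-\log\delta_\Omega(z)).\tag{2}$$
This would be optimal. It is known for smooth bounded strongly pseudoconvex domains and for bounded convex domains with no boundary regularity. Theorem 1 says that (2) is false for general pseudoconvex domains with $C^2$, even $C^\infty$, boundary, for every $n\ge3$: along the sequence $\mathfrak e_j$ no constant $C$ works, whatever $w$ is. There is no conflict with (1), since the ratio in Theorem 1 may go to $0$ slowly. Proposition 2 says that (2) is true for $n=1$. The construction uses two variables $z_1,z_2$ besides a Hartogs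 variable $W$, and nothing is claimed for $n=2$.

## 2. The Bergman metric as a ratio of two extremal values

For an open set $M\subset\mathbb C^n$ let $A^2(M)$ be the Hilbert space of square integrable holomorphic functions. For $p\in M$ and a $(1,0)$-vector $v=\sum v_i\partial_{z_i}$ put
$$K_M(p)=\sup\{|f(p)|^2:\|f\|\le1\},\qquad E_M(p,v)=\sup\{|vf(p)|^2:f(p)=0,\ \|f\|\le1\}.$$
$K_M(p)$ is the Bergman kernel on the diagonal. On a bounded domain the Bergman metric $B_M(p,v)^2=\sum\frac{\partial^2\log K_M}{\partial z_i\partial\bar z_k}v_i\bar v_k$ satisfies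
$$B_M(p,v)^2=\frac{E_M(p,v)}{K_M(p)}.\tag{3}$$
To see this, pick an orthonormal basis $f_0,f_1,f_2,\dots$ with $f_i(p)=0$ for $i\ge1$ and $vf_i(p)=0$ for $i\ge2$. Since $K_M=\sum|f_i|^2$, at $p$ we have $K=|f_0|^2$, $vK=\overline{f_0}\,vf_0$, $v\bar vK=|vf_0|^2+|vf_1|^2$. Hence $v\bar v\log K=(K\,v\bar vK-|vK|^2)/K^2=|vf_1|^2/|f_0|^2$, and $|vf_1(p)|^2=E_M(p,v)$. The length of a curve $\gamma$ is $\int B(\gamma,\gamma')\,dt$.

We use four elementary facts.

1. If $M'\subset M$ then $K_M\le K_{M'}$ and $E_M\le E_{M'}$ on $M'$, because restriction does not increase norms. So for $p\in M'\subset\Omega$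
$$B_\Omega(p,v)^2\le\frac{E_{M'}(p,v)}{K_\Omega(p)} .\tag{4}$$
2. If $F:M\to M^*$ is biholomorphic, $f\mapsto(f\circ F)\det F'$ is an isometry $A^2(M^*)\to A^2(M)$. So $K_M=|\det F'|^2K_{M^*}\circ F$ and $E_M(p,v)=|\det F'(p)|^2E_{M^*}(F(p),F'v)$. Mixed ratios such as the one in (4) are therefore invariant as well.
3. $K_M(p)\ge1/\operatorname{vol}(M)$, by testing with constants, and $K_M(p)\le C_n\delta_M(p)^{-2n}$, by the mean value inequality; for $n=1$, $K_M\le\frac1{\pi\delta_M^2}$.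
4. For a product domain $K$ is the product of the kernels, so the Bergman metric is the orthogonal sum.

By (4), to show that a path is short we need two things: functions on the whole domain that are large on the path (a lower bound for $K$), and a small set $M'\subset\Omega$ on which derivatives are controlled (an upper bound for $E$).

**Example (disc).** $K_{\mathbb D}(W)=\frac1{\pi(1-|W|^2)^2}$, $B_{\mathbb D}=\frac{\sqrt2}{1-|W|^2}$, $E_{\mathbb D}(W,\partial_W)=\frac2{\pi(1-|W|^2)^4}$, and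
$$\operatorname{dist}^B_{\mathbb D}(0,r)=\tfrac1{\sqrt2}\log\tfrac{1+r}{1-r}.\tag{5}$$
So (2) holds for the disc.

**Proof of Proposition 2.** The purpose is to bound $E_\Omega$ from below by comparison with a disc, and $K_\Omega$ from above trivially. Since $\partial\Omega$ is compact and $C^2$, there is $r>0$ such that every boundary point $\zeta_0$ has an exterior tangent disc $D(a,r)$, disjoint from $\Omega$. Let $z$ be near $\partial\Omega$, $\zeta_0$ a nearest boundary point, $\delta=\delta_\Omega(z)$; then $|z-a|=r+\delta$. As $\Omega$ is open, $|\zeta-a|>r$ on $\Omega$, so $\iota(\zeta)=r/(\zeta-a)$ maps $\Omega$ injectively into $\mathbb D$. By injectivity $g\mapsto(g\circ\iota)\iota'$ does not increase norms from $A^2(\mathbb D)$ to $A^2(\Omega)$. If $g(\iota(z))=0$, the image vanishes at $z$ and has derivative $g'(\iota(z))\iota'(z)^2$ there. So $E_\Omega(z)\ge E_{\mathbb D}(\iota(z))|\iota'(z)|^4$. Now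
$$1-|\iota(z)|^2=\frac{2r\delta+\delta^2}{(r+\delta)^2}\le\frac{2\delta}r,\qquad|\iota'(z)|=\frac r{(r+\delta)^2}\ge c,$$
hence $E_\Omega(z)\ge c\,\delta^{-4}$ with $c$ depending on $\Omega$. With $K_\Omega\le1/(\pi\delta^2)$ we get $B_\Omega(z)\ge c/\delta_\Omega(z)$ when $\delta_\Omega(z)<\delta_1$. Since $\delta_\Omega$ is 1-Lipschitz, a curve from $z$ to $w$ has length at least $c\log\frac{\min(\delta_1,\delta_\Omega(w))}{\delta_\Omega(z)}$, that is $\operatorname{dist}^B_\Omega(z,w)\ge c(-\log\delta_\Omega(z))-C$. For $z$ close enough to the boundary the constant is absorbed. $\square$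

## 3. Depth in Hartogs domains and the price of a radial path

**Definition.** The Hartogs domain over an open $Y\subset\mathbb C^{n-1}$ with profile $\varphi$ is $M=\{(x,W):x\in Y,\ |W|<e^{-\varphi(x)}\}$. Recall that a $C^2$ function is plurisubharmonic (psh) if its complex Hessian (Levi form) is $\ge0$. If $Y$ is pseudoconvex and $\varphi$ psh, then $M$ is pseudoconvex, as the set where the psh function $\log|W|+\varphi$ is negative in $Y\times\mathbb C$. For $W\ne0$ the *depth* of $(x,W)$ is $d(x,W)=-\varphi(x)-\log|W|>0$.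

For instance $\varphi=-\frac12\log(1-|x|^2)$ over the unit ball gives the unit ball of $\mathbb C^n$. For $n=1$ and $\varphi=0$ we get the disc, where $d=-\log|W|$ is comparable to $\delta$ near the boundary.

**Kernel formula.** Let $M=\{|W|<e^{-\kappa\Psi(x)}\}$ and expand $f=\sum_{m\ge1}f_m(x)W^{m-1}$. Different powers of $W$ are orthogonal on each disc, so $\|f\|^2=\sum_m\frac\pi m\int|f_m|^2e^{-2m\kappa\Psi}$, and Cauchy–Schwarz gives
$$K_M(x,W)=\sum_{m\ge1}\frac m\pi\,k_{m\kappa}(x)\,|W|^{2m-2},\tag{6}$$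
where $k_t(x)=\sup\{|f(x)|^2:\int|f|^2e^{-2t\Psi}\le1\}$ is the Bergman kernel of the base for the weight $e^{-2t\Psi}$. We call $t=m\kappa$ the frequency.

The first idea for approaching the boundary is to move $W$ radially. The next lemma bounds the price; it will also be used at the end.

**Lemma 3.** Let $M$ be a bounded Hartogs domain with profile $\varphi$, fix $x\in Y$, put $\sigma_*=-\varphi(x)$ and $L(\sigma)=\log K_M(x,e^\sigma)$ for $\sigma<\sigma_*$. Let $0<d_*\le\frac12$ and let $I\ge0$ be the integer with $d_0=2^{I+1}d_*\in(\frac12,1]$. The radial segment over $x$ from depth $d_0$ to depth $d_*$ has Bergman length at most $\big((I+1)(L(\sigma_*-\frac{d_*}2)-L(\sigma_*-\frac{d_0}2))\big)^{1/2}$.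

*Proof.* By (6), $e^L$ is a sum of exponentials $e^{2(m-1)\sigma}$ with nonnegative coefficients, so $L$ is convex and nondecreasing, and $K_M(x,W)$ depends only on $|W|$. With $W=e^\omega$, $\sigma=\operatorname{Re}\omega$, we have $\partial_\omega\partial_{\bar\omega}L(\operatorname{Re}\omega)=\frac14L''$, so the length element is $\frac12\sqrt{L''}\,d\sigma$. Put $d_i=2^{-i}d_0$ (so $d_{I+1}=d_*$) and $L_i=L(\sigma_*-d_i)$. The interval $[\sigma_*-d_i,\sigma_*-d_{i+1}]$ has length $d_{i+1}$, and by Cauchy–Schwarz and $L'\ge0$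
$$\int\sqrt{L''}\,d\sigma\le\big(d_{i+1}L'(\sigma_*-d_{i+1})\big)^{1/2}\le\big(2(L_{i+2}-L_{i+1})\big)^{1/2}.$$
The last step is convexity: $L'(\sigma_*-d_{i+1})\,d_{i+2}\le L_{i+2}-L_{i+1}$, and $d_{i+2}=\frac12d_{i+1}$. Multiply by $\frac12$, sum over $0\le i\le I$, and apply Cauchy–Schwarz: the length is at most $\frac1{\sqrt2}\big((I+1)(L_{I+2}-L_1)\big)^{1/2}$. $\square$

If $L$ grows like a multiple of $\log\frac1{d_*}$, this is of size $\log\frac1{d_*}$. By (5) that is the true order in the disc. So a radial path in the disc gives no violation of (2): each division of the depth by $\tau$ costs about $\frac1{\sqrt2}\log\tau$.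

**A second attempt: move in the base.** We could keep $W=1$ and move $x$ to where the depth $-\kappa\Psi(x)$ is smaller. Suppose first that $\Psi=\operatorname{Re}H$ with $H$ holomorphic on a bounded base $Y$ (as happens for pluriharmonic $\Psi$ on a simply connected base). Then $(x,W)\mapsto(x,We^{\kappa H(x)})$ maps $M$ onto $Y\times\mathbb D$, and depths are preserved. By fact 4 the distance between points of depths $d_1>d_2$, $d_1\le1$, is at least the difference of the disc distances of $e^{-d_2}$ and $e^{-d_1}$ from $0$, that is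
$$\tfrac1{\sqrt2}\log\frac{\coth(d_2/2)}{\coth(d_1/2)}\ \ge\ \tfrac1{\sqrt2}\Big(\log\frac{d_1}{d_2}-0.1\Big),$$
since $1\le x\coth x\le1.09$ on $(0,\frac12]$ and $\log1.09<0.1$. This path costs what the radial one costs. The attempt stops because $\Psi$ has a single-valued conjugate, so the change of depth can be undone by a change of the coordinate $W$.

## 4. Crossing an annulus with few Laurent monomials

On an annulus, $a\log|Z|$ is harmonic but has no single-valued conjugate. At frequency $t$ the weight would be matched by the function $Z^{ta}$, and only integer powers are available. If $ta$ is small, the relevant integer exponents do not notice the weight, and only a few of them matter. The next computation shows what this buys.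

**Example (few exponentials).** Suppose that along $|Z|=e^s$ the kernel is $K=A_1e^{\alpha s}+A_2e^{\beta s}$ with $A_i>0$, $\alpha\neq\beta$, and put $L=\log K$. With $p=A_2e^{\beta s}/K$ we have $L''=(\beta-\alpha)^2p(1-p)$ and $p(1-p)=\frac14\operatorname{sech}^2(u/2)$, where $u=(\beta-\alpha)s+\log(A_2/A_1)$. Hence
$$\int_{-\infty}^\infty\tfrac12\sqrt{L''}\,ds=\tfrac14\int_{-\infty}^\infty\operatorname{sech}(u/2)\,du=\frac\pi2,\tag{7}$$
whatever $A_1,A_2,\alpha,\beta$ are. For $R$ exponentials with slopes $s_i$ and relative weights $p_i$, $L''=\sum_{i<l}(s_i-s_l)^2p_ip_l$. So $\sqrt{L''}\le\sum_{i<l}|s_i-s_l|\sqrt{p_ip_l}$. Since $p_ip_l\le\frac{p_i}{p_i+p_l}\cdot\frac{p_l}{p_i+p_l}$, each pair contributes at most $\frac\pi2$ by (7). The total length is at most $\frac\pi2\cdot\frac{R(R-1)}2$, independent of the coefficients. In the radial case infinitely many powers of $W$ take the lead one after another, and the length grows like $\log\tau$;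 with three powers of $Z$ it stays bounded, however large the total growth of $K$.

We now plan the model. We build a chain of discs ("bodies") $k=1,2,\dots$ in a curve, joined by long annuli ("necks"). Neck $k$ joins body $k-1$ to body $k$ and carries a coordinate $Z=Z_k$ and $Z'=Z_{k-1}=\varepsilon^2/Z$ with $\varepsilon^2=e^{-T}$. The depth on body $k$ is about $\kappa\tau^{-k}$, so frequencies $t\approx\tau^k$ dominate there, and $K$ grows by the factor $\tau^n$ from one body to the next. On neck $k$ the kernel will be controlled by three terms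
$$b\,|Z'|^2,\qquad b/T,\qquad b\,\tau^n|Z|^2 .$$
The first comes from body $k-1$, the second from functions living on the neck, the third from body $k$. Crossing the neck divides the depth by $\tau$ and costs $O(1)$ *uniformly in $\tau$*. A chain of $N$ bodies then divides the depth by about $\tau^N$ at a cost $CN$, while (2) would demand a multiple of $N\log\tau$. Letting $\tau$ grow along a sequence of such models, all planted in one domain, violates (2).

## 5. Regularized maximum and the $L^2$ estimate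

From here on, $C,c>0$ are constants depending only on $n$, changing from line to line; other dependence is indicated. $d\lambda$ is Lebesgue measure. An inequality $i\partial\bar\partial\Phi\ge\lambda\,i\partial h\wedge\overline{\partial h}$ means $\sum\Phi_{i\bar k}v_i\bar v_k\ge\lambda|\partial h(v)|^2$ for all $v$.

**Regularized maximum.** Let $\theta$ be smooth, even, convex on $\mathbb R$ with $\theta(x)=|x|/2$ for $|x|\ge1$ (a mollification of $|x|/2$), and put
$$\textstyle\max_c(a,b)=\frac{a+b}2+c\,\theta\big(\frac{a-b}c\big),\qquad c>0.$$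
For example $\max_c(a,a)=a+c\,\theta(0)$ with $0\le\theta(0)\le\frac12$. By convexity $\theta(x)\ge|x|/2$, and $\theta\le\frac12$ on $[-1,1]$. Hence:

* $\max\le\max_c\le\max+\frac c2$, and $\max_c=\max$ if $|a-b|\ge c$;
* if $|a-b|<c$ then $\max(a,b)\le a+c$, so $\max_c(a,b)\le a+\frac32c$;
* $\max_{\lambda c}(\lambda a,\lambda b)=\lambda\max_c(a,b)$ for $\lambda>0$;
* for smooth psh $a,b$: $i\partial\bar\partial\max_c(a,b)\ge m\,i\partial\bar\partial a+(1-m)\,i\partial\bar\partial b$ with $m=\frac12+\theta'\in[0,1]$, since the remaining term $\frac{\theta''}c\,i\partial(a-b)\wedge\overline{\partial(a-b)}$ is $\ge0$.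

**Lemma 4 (Hörmander–Demailly).** Let $Y\subset\mathbb C^m$ be pseudoconvex, $\Phi\in C^\infty(Y)$ psh, $h_i$ holomorphic, and $\alpha=\sum b_i\overline{\partial h_i}$ a smooth $\bar\partial$-closed $(0,1)$-form. Suppose that at every point, for functions $\lambda_i$ with $\lambda_i>0$ where $b_i\ne0$, $i\partial\bar\partial\Phi\ge\sum_{i:\,b_i\ne0}\lambda_i\,i\partial h_i\wedge\overline{\partial h_i}$. Then there is $u$ with $\bar\partial u=\alpha$ and $\int|u|^2e^{-\Phi}\le\int\sum_i\frac{|b_i|^2}{\lambda_i}e^{-\Phi}$, if the right side is finite.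

*Proof.* The classical theorem (Hörmander; Demailly 1982) gives, for a smooth strictly psh weight $\Phi_\delta$, a solution with $\int|u_\delta|^2e^{-\Phi_\delta}\le\int|\alpha|^2_{i\partial\bar\partial\Phi_\delta}e^{-\Phi_\delta}$, where $|\alpha|^2_{i\partial\bar\partial\Phi_\delta}$ is the supremum of $|\alpha(\bar v)|^2$ over $v$ with $i\partial\bar\partial\Phi_\delta(v,\bar v)\le1$. Take $\Phi_\delta=\Phi+\delta|\cdot|^2$, $\delta>0$. By Cauchy–Schwarz $|\alpha(\bar v)|^2\le\sum\frac{|b_i|^2}{\lambda_i}\cdot\sum_{b_i\ne0}\lambda_i|\partial h_i(v)|^2$, so $|\alpha|^2_{i\partial\bar\partial\Phi_\delta}\le\sum\frac{|b_i|^2}{\lambda_i}$. Thus for $\delta\le\delta_0$ we have $\int|u_\delta|^2e^{-\Phi-\delta_0|\cdot|^2}\le\int\sum\frac{|b_i|^2}{\lambda_i}e^{-\Phi}$. The $u_\delta$ are bounded in $L^2_{loc}$; a weak limit $u$ satisfies $\bar\partial u=\alpha$ and the same bound for every $\delta_0>0$. Let $\delta_0\to0$. $\square$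

Since $\alpha$ is smooth, $u$ is smooth, and it is holomorphic wherever $\alpha=0$.

## 6. The chain $\sin^2\pi z_1-z_2^2=\varepsilon^2$ and the psh function $P$

**Parameters.** Choose in this order: $\tau\ge\tau_0(n)$; $T\ge T_0(\tau,n)$, in particular $T\ge400\tau$; $\varepsilon=e^{-T/2}$, $\eta=\varepsilon^2/4$; $B\ge B_0(\tau,T,n)$, in particular $B\ge100/\eta^2$. "Large" always refers to this order, and no threshold depends on the index $k$ below.

**Step 1: the curve and its coordinates.** On $\mathbb C^2$ let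
$$s=\sin\pi z_1,\qquad Z_k=s+(-1)^kz_2\ (k\in\mathbb Z),\qquad G=s^2-z_2^2-\varepsilon^2 .$$
Then $Z_{k+2}=Z_k$, $Z_kZ_{k-1}=G+\varepsilon^2$, $s=\frac{Z_k+Z_{k-1}}2$, $z_2=(-1)^k\frac{Z_k-Z_{k-1}}2$. For $\varepsilon=0$ the curve $\{G=0\}$ is the union of the graphs $z_2=\pm\sin\pi z_1$, which cross at $z_1=k$, $z_2=0$; for $\varepsilon>0$ the crossing becomes the neck $Z_kZ_{k-1}=\varepsilon^2$. From $dG=2s\,ds-2z_2\,dz_2$ we get
$$dG\wedge dZ_k=\pm2\pi\cos(\pi z_1)Z_k\,dz_1\wedge dz_2,\qquad dz_1\wedge dG=-2z_2\,dz_1\wedge dz_2 .\tag{8}$$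

**Step 2: a tube around the part of the curve we use.** The purpose is to have uniform bounds. Put $\rho=|z_2-1|^2+|G/\eta|^2$ and $\mathcal T=\{\rho<\frac94\}$. On $\mathcal T$: $|z_2|<\frac52$; $|G|<\frac32\eta=0.375\varepsilon^2$; so $0.6\varepsilon^2\le|Z_kZ_{k-1}|\le1.4\varepsilon^2$; $|s|^2\le6.25+1.4\varepsilon^2$, so $|s|<2.6$; since $|s|\ge\sinh(\pi|\operatorname{Im}z_1|)$, $|\operatorname{Im}z_1|<0.6$; and $|Z_k|<5.1$, hence $|Z_k|\ge0.6\varepsilon^2/5.1\ge\varepsilon^2/10$.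

On $\mathcal T\cap\{\operatorname{Re}z_1=k+\frac12\}$ we have $s=(-1)^kc$ with $c=\cosh(\pi\operatorname{Im}z_1)\ge1$, so $Z_k=(-1)^k(c+z_2)$, $Z_{k\pm1}=(-1)^k(c-z_2)$. Since $\operatorname{Re}z_2>-\frac12$, $|c+z_2|>\frac12$; as $|c-z_2||c+z_2|\le1.4\varepsilon^2$, $|c-z_2|\le3\varepsilon^2$, and then $|c+z_2|\ge2c-|c-z_2|\ge2-3\varepsilon^2\ge1$. That is,
$$|Z_k|\ge1,\qquad|Z_{k\pm1}|\le3\varepsilon^2\qquad\text{on }\mathcal T\cap\{\operatorname{Re}z_1=k+\tfrac12\}.\tag{9}$$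

**Step 3: one psh function per body.** For $k\ge0$ put $a_k=2\tau^{1-k}/T$, so $a_k\le\tau^{-k}/200$, and
$$\nu_k=\tau^{-k}\Big(-1+\frac{|z_2|^2}{100}\Big)+a_k\log|Z_k| ,$$
which is psh, and smooth on $\mathcal T$. On $\mathcal T$, $\nu_k\le\tau^{-k}(-1+0.0625)+a_k\log5.1\le-0.92\,\tau^{-k}$. On $\mathcal T\cap\{\operatorname{Re}z_1=k+\frac12\}$, $k\ge0$, (9) gives
$$\nu_k\ge-\tau^{-k},\qquad\nu_{k+1}\le a_{k+1}\log(3\varepsilon^2)=\tfrac{2\tau^{-k}}T(\log3-T)\le-1.9\tau^{-k},\qquad\nu_{k-1}\le-0.93\tau^{1-k}\ (k\ge1).$$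

**Step 4: gluing them along the chain.** Slab $k$ ($k\ge1$) is $|\operatorname{Re}z_1-k|\le\frac12$. On $\mathcal T$ put $S=\nu_0$ for $\operatorname{Re}z_1\le\frac12$ and
$$\textstyle S=\max_{c_k}(\nu_{k-1},\nu_k)\ \text{ on slab }k,\qquad c_k=\tau^{1-k}/20 .$$
At $\operatorname{Re}z_1=k+\frac12$, $\nu_k-\nu_{k-1}\ge0.9\tau^{1-k}>c_k$ (if $k\ge1$) and $\nu_k-\nu_{k+1}\ge0.9\tau^{-k}>c_{k+1}$. So near this hyperplane both definitions give $\nu_k$, and $S$ is smooth and psh on $\mathcal T$. Moreover: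

* $S<0$. On slab $k$, if $|\nu_{k-1}-\nu_k|<c_k$ then $S\le\nu_{k-1}+\frac32c_k\le(-0.92+0.075)\tau^{1-k}<0$; otherwise $S$ is the maximum of two negative numbers.
* On slabs $k$ and $k+1$ ($k\ge1$): $S\ge\nu_k\ge-\tau^{-k}+a_k\log\frac{\varepsilon^2}{10}\ge-2.5\tau^{1-k}$. Also $\nu_0\ge-1+\frac{2\tau}T\log\frac{\varepsilon^2}{10}\ge-4\tau$. So $S\ge-4\tau$ everywhere on $\mathcal T$.
* On slab $k$: $i\partial\bar\partial S\ge\frac{\tau^{-k}}{100}\,i\,dz_2\wedge d\bar z_2$, because both entries satisfy this.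

**Step 5: a global function.** Put $Q=20\tau(\rho-2)$, psh on $\mathbb C^2$, and $P=\max_1(S,Q)$ on $\mathcal T$, $P=Q$ elsewhere. Where $\rho\ge2.1$ in $\mathcal T$, $Q-S>2\tau>1$, so $P=Q$ there and nearby. Thus $P$ is smooth and psh on $\mathbb C^2$. Where $\rho<\frac32$, $Q<-10\tau<S-1$, so there $P=S<0$. For $y\in\mathbb C^{n-3}$ (absent if $n=3$) put
$$\Psi(z,y)=P(z)+B|G(z)|^2+|y|^2,\qquad\mathcal M_\kappa=\{(z,y,W)\in\mathbb C^n:|W|<e^{-\kappa\Psi(z,y)}\},\quad0<\kappa\le1 .$$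
The term $B|G|^2$ confines functions to the curve, $Q$ cuts out the chain, and $|y|^2$ disposes of the spare variables.

**Step 6: growth of $\Psi$.** This is needed when $\Psi$ is scaled down and planted. With $X=(z,y)$,
$$|D^\alpha\Psi(X)|\le C(\tau,T,B,\alpha)\,e^{30|X|} .\tag{10}$$
Derivatives of $G$ are at most $C_\alpha e^{2\pi|z_1|}(1+|z_2|^2)$, so those of $|G|^2$ and $Q$ are at most $C(\tau,T,\alpha)e^{4\pi|X|}(1+|X|)^4\le C(\tau,T,\alpha)e^{14|X|}$. On $\mathcal T$, $z_2$ and $\operatorname{Im}z_1$ are bounded, all derivatives of $Z_k,G$ are bounded, and $|Z_k|\ge\varepsilon^2/10$. So the derivatives of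
$$\tau^{k-1}\nu_{k-1}=-1+\tfrac{|z_2|^2}{100}+\tfrac{2\tau}T\log|Z_{k-1}|,\qquad\tau^{k-1}\nu_k=\tau^{-1}\big(-1+\tfrac{|z_2|^2}{100}\big)+\tfrac2T\log|Z_k|$$
are bounded by $C(\tau,T,\alpha)$ uniformly in $k$. As $\max_{c_k}(\nu_{k-1},\nu_k)=\tau^{1-k}\max_{1/20}(\tau^{k-1}\nu_{k-1},\tau^{k-1}\nu_k)$ and $\tau^{1-k}\le1$, the derivatives of $S$ are bounded on $\mathcal T$ uniformly in $k$, and so are those of $P=\max_1(S,Q)$. This proves (10).

**Step 7: the neck tube.** For $k\ge1$ let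
$$\mathcal N_k=\{|\operatorname{Re}z_1-k|<\tfrac12,\ |Z_k|,|Z_{k-1}|<\tfrac1{10},\ |G|<\tfrac\eta2\}.$$
There $|s|,|z_2|<\frac1{10}$. On the strip, $(-1)^ks=\sin\pi(z_1-k)$ is injective, with $z_1=k+\frac1\pi\arcsin((-1)^ks)$, so $(Z_k,Z_{k-1})$ are injective coordinates. As $Z_kZ_{k-1}=G+\varepsilon^2\ne0$, also $(Z,g)=(Z_k,G)$ and $(Z_{k-1},G)$ are. All $(Z,g)$ with $12\varepsilon^2<|Z|<\frac1{10}$, $|g|<\frac\eta2$ occur, because then $|Z_{k-1}|\le\frac{1.125\varepsilon^2}{12\varepsilon^2}<\frac1{10}$; the same holds for $(Z_{k-1},G)$. Further $|\cos\pi z_1|\in[0.9,1.1]$, and (8) gives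
$$d\lambda(z)=\frac{d\lambda(Z)\,d\lambda(g)}{4\pi^2|\cos\pi z_1|^2|Z|^2}.\tag{11}$$
Here $\rho<1.21+0.25<\frac32$, so $P=S$. Write $q=\tau^{1-k}$. Then $-\nu_{k-1}\ge0.99q$, $-\nu_k\ge0.99\frac q\tau+a_k\log\frac1{|Z_k|}$, $a_k=\frac{2q}T$, $c_k=\frac q{20}$. We claim
$$-P\ge0.95\,q\ \text{ if }|Z_k|\le\varepsilon;\qquad-P\ge0.9\,\tfrac q\tau\ \text{ always on }\mathcal N_k.\tag{12}$$
If $|Z_k|\le\varepsilon$ then $a_k\log\frac1{|Z_k|}\ge\frac{2q}T\cdot\frac T2=q$, so $\nu_k\le-q$ and $S\le\max(\nu_{k-1},\nu_k)+\frac{c_k}2\le-0.99q+0.025q=-0.965q$. In general, if $|\nu_k-\nu_{k-1}|<c_k$ then $S\le\nu_{k-1}+\frac32c_k\le-0.915q\le-0.9\frac q\tau$; otherwise $S=\max(\nu_{k-1},\nu_k)\le-0.99\frac q\tau$.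

**Step 8: the path.** Everything happens on $\{G=0\}$.

*Body arc* $\gamma_k$ ($k\ge1$): $z_1=x\in(k,k+1)$, $z_2=\sqrt{\sin^2\pi x-\varepsilon^2}>0$, restricted to $|Z_k|\ge\frac1{200}$. There $Z_k=(-1)^k(|s|+z_2)$, $|Z_{k\pm1}|=\varepsilon^2/|Z_k|$, and $z_2=\frac12(|Z_k|-\varepsilon^2/|Z_k|)\ge\frac1{500}$.

*Neck arc* in $\mathcal N_k$: $g=0$, $Z_kZ_{k-1}=\varepsilon^2$. Start at the end of $\gamma_{k-1}$, where $Z_{k-1}=(-1)^{k-1}\frac1{200}$ and $Z_k=(-1)^{k-1}200\varepsilon^2$. Move $Z_k$ radially to $|Z_k|=\varepsilon$, rotate by the angle $\pi$, then move radially to $Z_k=(-1)^k\frac1{200}$, the beginning of $\gamma_k$.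

Let $o_k=(k+\frac12,\sqrt{1-\varepsilon^2})$, and let $\Gamma_N$ be the concatenation from $o_1$ to $o_N$, using bodies $1,\dots,N$ and necks $2,\dots,N$. On it $\rho<\frac32$ (on body arcs $|z_2-1|<1$ and $G=0$), so $P=S<0$. Lift $\Gamma_N$ to $\mathcal M_\kappa$ by $y=0$, $W=1$; this is allowed since $\Psi=P<0$ on it.

## 7. Lower bounds for the kernel along the chain

Put $b_k=\kappa^{-2}B\tau^{nk}$.

**Proposition 5.** At the lifted points of the path:

(i) on $\gamma_k$, $k\ge1$: $K_{\mathcal M_\kappa}\ge c\,b_k$;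

(ii) on the arc in neck $k\ge2$:

* (α) $K_{\mathcal M_\kappa}\ge c\,b_{k-1}|Z_{k-1}|^2$ if $T^{-1/2}\le|Z_{k-1}|\le\frac1{200}$;
* (β) $K_{\mathcal M_\kappa}\ge c\,b_{k-1}/T$ if $|Z_{k-1}|,|Z_k|\le T^{-1/2}$;
* (γ) $K_{\mathcal M_\kappa}\ge c\,b_k|Z_k|^2$ if $T^{-1/2}\tau^{-n/2}\le|Z_k|\le\frac1{200}$.

**Step 1: reduction to weighted kernels on $\mathbb C^2$.** Let $k_t^0$ be the Bergman kernel on $\mathbb C^2$ with weight $e^{-\Phi_t}$, $\Phi_t=2t(P+B|G|^2)$, and $\|\cdot\|_t$ its norm. Testing with functions independent of $y$, and $\int e^{-2t|y|^2}d\lambda(y)=(\pi/2t)^{n-3}$, we get $k_t(z,0)\ge(2t/\pi)^{n-3}k_t^0(z)$. Suppose $k_t^0(z)\ge tB\,\Theta$ for all $t\in[t_0,2t_0]$, where $t_0\ge1$. The interval $[t_0/\kappa,2t_0/\kappa]$ has length at least $1$, so it contains at least $\lfloor t_0/\kappa\rfloor\ge t_0/(2\kappa)$ integers $m$. For each of them the term of (6) at $W=1$ is at least $c\,\frac{t_0}\kappa\,t_0^{n-3}\,t_0B\,\Theta$.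 Summing, $K_{\mathcal M_\kappa}(z,0,1)\ge c\,\kappa^{-2}Bt_0^n\,\Theta$. So it suffices to prove:

* **(I)** for $k\ge1$, $t\in[\tau^k,2\tau^k]$: $k_t^0\ge c\,tB$ on $\gamma_k$; $k_t^0\ge c\,tB|Z_k|^2$ on neck $k$ ($G=0$) for $T^{-1/2}\tau^{-n/2}\le|Z_k|\le\frac1{200}$, and on neck $k+1$ ($G=0$) for $T^{-1/2}\le|Z_k|\le\frac1{200}$;
* **(II)** for $k\ge1$, $t\in[\tau^{k-1},2\tau^{k-1}]$: $k_t^0\ge c\,tB/T$ on neck $k$ ($G=0$) for $|Z_k|,|Z_{k-1}|\le T^{-1/2}$.

Indeed (i) and (γ) are (I), (α) is (I) with $k-1$ in place of $k$, and (β) is (II).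

**Step 2: a remark on Laurent series.** It controls the error terms on necks. Let $\mathcal A=\{100\varepsilon^2<|Z|<\frac1{100}\}$, $h=\sum h_jZ^j$ holomorphic on $\mathcal A$ with $\int_{\mathcal A}|h|^2d\lambda\le R^2$, and split $h=h_++h_{-1}Z^{-1}+h_-$ with $h_+=\sum_{j\ge0}h_jZ^j$, $h_-=\sum_{j\le-2}h_jZ^j$. Distinct powers are orthogonal on circles.

* $|h_+|\le CR$ for $|Z|\le\frac1{200}$. For $j\ge0$ the share of $\int_{|Z|<1/100}|Z|^{2j}d\lambda$ coming from $|Z|<\frac1{200}$ is $2^{-2j-2}\le\frac14$. So $\int_{|Z|<1/100}|h_+|^2\le\frac43R^2$; use the mean value inequality on discs of radius $\frac1{200}$.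
* $|h_-|\le CR\,\varepsilon^2/|Z|^2$ where $Z'=\varepsilon^2/Z$ has $|Z'|\le\frac1{200}$. Again $Z'$ ranges over $100\varepsilon^2<|Z'|<\frac1{100}$, and $d\lambda(Z)=\varepsilon^4|Z'|^{-4}d\lambda(Z')$. The function $h_-\varepsilon^2Z'^{-2}$ is a power series in $Z'$, and $\int|h_-\varepsilon^2Z'^{-2}|^2d\lambda(Z')=\int|h_-|^2d\lambda(Z)\le R^2$. By the previous item $|h_-|\le CR|Z'|^2/\varepsilon^2=CR\,\varepsilon^2/|Z|^2$.
* $|h_{-1}|^2\int_{\mathcal A}\omega|Z|^{-2}d\lambda\le\int_{\mathcal A}\omega|h|^2d\lambda$ for radial $\omega\ge0$.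

**Step 3: cut-offs.** Let $\chi_1=\chi_1(|G/\eta|)$ be $1$ for $|G/\eta|\le\frac1{10}$ and $0$ for $\ge\frac15$; $\chi_3=\chi_3(|z_2-1|^2)$ be $1$ for $\le2.1$ and $0$ for $\ge2.2$; $\vartheta(|z_2|)$ be $1$ for $|z_2|\le\frac1{50}$ and $0$ for $|z_2|\ge\frac1{25}$ (all smooth, with values in $[0,1]$). The closed set $\{|z_2-1|^2\le2.2,\ |G|\le\eta/5\}$ lies in $\mathcal T$, since $2.2+0.04<2.25$, and on it $0.95\varepsilon^2\le|Z_kZ_{k-1}|\le1.05\varepsilon^2$.

### Proof of (I)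

Write $Z_*=Z_{k-1}=Z_{k+1}$.

**Step 4: a cut-off adapted to body $k$.** The cut-off must keep the part of the curve where $Z_k$ is large and stop just after crossing the adjacent necks. For $z\in\mathcal T$ in slabs $k,k+1$ put $\chi_2=\vartheta(|z_2|)$ where $|Z_*|>|Z_k|$ and $\chi_2=1$ where $|Z_k|\ge|Z_*|$; for other $z\in\mathcal T$ put $\chi_2=0$. This is smooth on $\mathcal T$. Where $|Z_k|=|Z_*|$ we have $|Z_k|^2\le1.4\varepsilon^2$, so $|z_2|\le1.2\varepsilon<\frac1{50}$ and $\vartheta=1$ nearby. Near $\operatorname{Re}z_1=k-\frac12$ and near $\operatorname{Re}z_1=k+\frac32$, (9) with $k-1$, resp. $k+1$, gives $|Z_*|\ge0.99$ and $|Z_k|\le4\varepsilon^2$, so $|z_2|\ge0.49$ and $\chi_2=0$. Hence $\chi=\chi_1\chi_2\chi_3\in C_c^\infty(\mathbb C^2)$, supported in $\mathcal T$ and in slabs $k,k+1$.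

**Step 5: the equation $\bar\partial u=\alpha$ and the weight.** Let $F_0$ be $\cos(\pi z_1)Z_k$ or $z_2Z_k$; both are entire and bounded by $C$ on $\mathcal T$. Put $\alpha=F_0\bar\partial\chi=b_1\overline{dG}+b_2\,d\bar z_2$, where $b_1$ comes from $\bar\partial\chi_1$ and $b_2$ from $\bar\partial\chi_2,\bar\partial\chi_3$. Then $|b_1|\le C|F_0|/\eta$ and $|b_2|\le C|F_0|$. On $\operatorname{supp}\chi$, $P\ge S\ge\nu_k\ge-2.5\tau^{1-k}$. With $t\le2\tau^k$ we have $2t\tau^{-k}\le4$ and $2ta_k\le8\tau/T\le\frac1{50}$, so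
$$e^{-2tP}\le e^{-2t\nu_k}\le C\max(1,|Z_k|^{-1/50}),\qquad e^{-2tP}\le e^{10\tau} .\tag{13}$$
This is the point where the neck must be long compared with $\tau$. By (12), at $t\ge\tau^k$ the weight on the half $|Z_k|\le\varepsilon$ of neck $k$ is at least $e^{1.9\tau}$ near $G=0$, over a region of $Z_k$-area comparable to $\varepsilon^2=e^{-T}$. If $T$ stayed bounded while $\tau\to\infty$, the test function $\cos(\pi z_1)Z_k$ would have norm squared at least of order $e^{1.9\tau-T}/(tB)$ and be useless.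

We apply Lemma 4 on $\mathbb C^2$ with
$$i\partial\bar\partial\Phi_t\ge2tB\,i\,dG\wedge\overline{dG}+2t\lambda\,i\,dz_2\wedge d\bar z_2 .$$
Here $\lambda=20\tau$ near points where $Q-S>1$ (there $P=Q$), and always $\lambda\ge\tau^{-k-1}/100$ on $\operatorname{supp}\chi$ by Step 4 of Section 6, so $\frac1{2t\lambda}\le50\tau$.

For given $(z_2,G)$ the equation $\sin^2\pi z_1=z_2^2+\varepsilon^2+G$ has at most $6$ solutions with $k-\frac12\le\operatorname{Re}z_1\le k+\frac32$: at most two in each half-open strip of width $1$, plus at most two on the closing edge. As $d\lambda(z_2)d\lambda(G)=|\partial G/\partial z_1|^2d\lambda(z)$ with $|\partial G/\partial z_1|=2\pi|s\cos\pi z_1|$, if $|\partial G/\partial z_1|\ge c$ on $E\subset\operatorname{supp}\chi$ then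
$$\int_Ee^{-2tB|G|^2}d\lambda\le C\int_{\mathbb C}e^{-2tB|g|^2}d\lambda(g)=\frac C{tB}.\tag{14}$$

**Step 6: $u$ is small.** The contributions to $\|u\|_t^2$ are as follows.

(a) From $b_1$. Here $|G|\ge\eta/10$. The contribution is at most $\frac1{tB}C\eta^{-2}e^{10\tau}e^{-tB\eta^2/50}\le\frac1{\tau tB}$ for $B\ge B_0$, as $t\ge1$.

(b) From $\nabla\chi_3\ne0$. There $|z_2-1|^2\in[2.1,2.2]$, so $\rho\ge2.1$, $P=Q\ge0$ and $\lambda=20\tau$. Also $s^2=z_2^2+O(\varepsilon^2)$ with $|z_2|\ge\sqrt{2.1}-1\ge0.4$, and $\cos^2\pi z_1=(1-z_2)(1+z_2)+O(\varepsilon^2)$ with $|1-z_2|\ge1.4$ and $|1+z_2|\ge2-\sqrt{2.2}\ge\frac12$. So $|\partial G/\partial z_1|\ge c$, and by (14) the contribution is at most $\frac C{\tau t}\cdot\frac1{tB}\le\frac C{\tau tB}$.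

(c) From $\nabla\chi_2\ne0$. There $\frac1{50}\le|z_2|\le\frac1{25}$ and $|Z_k|<|Z_*|$. Hence $|Z_k|\le1.03\varepsilon$, $|Z_*|\ge2|z_2|-|Z_k|\ge\frac1{50}$, so $|Z_k|\le1.05\varepsilon^2\cdot50\le55\varepsilon^2$ and $|F_0|\le C\varepsilon^2$. Further $\frac1{200}\le|s|\le\frac1{10}$, so $|\partial G/\partial z_1|\ge c$. By (13) and (14) the contribution is at most $C\varepsilon^4\cdot50\tau\cdot e^{10\tau}\cdot\frac C{tB}=\frac{C\tau e^{10\tau-2T}}{tB}\le\frac1{\tau tB}$ for $T\ge T_0$.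

Altogether
$$\|u\|_t^2\le\frac C{\tau\,tB}.\tag{15}$$

**Step 7: $\chi F_0$ has norm squared at most $C/(tB)$.** For $F_0=\cos(\pi z_1)Z_k$, (8) gives $|F_0|^2d\lambda(z)=\frac1{4\pi^2}d\lambda(Z_k)d\lambda(G)$. The map $z\mapsto(Z_k,G)$ on $\operatorname{supp}\chi$ is at most $4$ to $1$: $(Z_k,G)$ determines $Z_*=(G+\varepsilon^2)/Z_k$, hence $s$ and $z_2$, hence $z_1$ up to at most $4$ choices in the closed strip of width $2$. The first bound in (13) is integrable over $|Z_k|<5.1$. For $F_0=z_2Z_k$, $|F_0|^2d\lambda(z)=\frac14|Z_k|^2d\lambda(z_1)d\lambda(G)$ with multiplicity at most $2$ (since $z_2=\pm\sqrt{s^2-\varepsilon^2-G}$), and $|Z_k|^2\max(1,|Z_k|^{-1/50})\le C$. In both cases the $G$-integral gives $\frac\pi{2tB}$. Hence $F=\chi F_0-u$ is entire, $\|F\|_t^2\le\frac C{tB}$, and $k_t^0\ge|F|^2/\|F\|_t^2$ at every point. It remains to bound $|F|$ from below.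

**Step 8: evaluation on $\gamma_k$.** Take $F_0=z_2Z_k$; on $\gamma_k$, $|F_0|\ge\frac1{500}\cdot\frac1{200}=10^{-5}$. Around the point with $z_1=x$ use the coordinates $(z_1,G)$ on $\{|z_1-x|<r',\ |G|<\eta/10\}$, where $z_2=\sqrt{s^2-\varepsilon^2-G}$ is the branch near the value $z_2(x)\ge\frac1{500}$ on the path. We have $|z_2^2-z_2(x)^2|\le Cr'+\varepsilon^2$. For a suitable absolute $r'\in(0,\frac1{10})$ and $\varepsilon$ small the branch with $\operatorname{Re}z_2>0$ is defined, and dividing by $|z_2+z_2(x)|\ge\frac1{500}$ gives $|z_2-z_2(x)|\le\frac1{2000}$. Hence, shrinking $r'$ if needed, $|z_2|\ge10^{-3}$, $|z_2-1|^2\le1.1$, $|Z_k|\ge\frac1{400}$, $|Z_*|\le1.03\varepsilon^2/|Z_k|\le420\varepsilon^2$. So $\chi=1$ there, $u$ is holomorphic, $\rho<\frac32$, and $P=S<0$. Moreover $(tB)^{-1/2}\le\eta/10$, and $e^{-2tB|G|^2}\ge e^{-2}$ for $|G|<(tB)^{-1/2}$. Since $d\lambda(z_1)d\lambda(G)=4|z_2|^2d\lambda(z)$, the mean value inequality on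 $\{|z_1-x|<r',\ |G|<(tB)^{-1/2}\}$ gives $|u|^2\le C\,tB\|u\|_t^2\le C/\tau$ at the point. So $|F|\ge c$ if $\tau\ge\tau_0$, and $k_t^0\ge c\,tB$.

**Step 9: evaluation on necks $k$ and $k+1$.** Take $F_0=\cos(\pi z_1)Z_k$, $Z=Z_k$ and the coordinates $(Z,g)$, $g=G$. For $Z\in\mathcal A$, $|g|\le\eta/10$ we have $|Z_*|\le0.0103$, so $|z_2|\le\frac1{50}$ and $\chi=1$. Put $\hat u=u/(2\pi\cos(\pi z_1)Z)$, holomorphic there, so that $|u|^2d\lambda(z)=|\hat u|^2d\lambda(Z)d\lambda(g)$ by (11), and $h(Z)=\hat u(Z,0)$. Let $\omega=1$ on neck $k+1$; on neck $k$ let $\omega=e^{1.9\tau}$ for $|Z|\le\varepsilon$ and $\omega=1$ for $|Z|>\varepsilon$. Since $P<0$, and by (12) with $t\ge\tau^k$ (so $2t\cdot0.95\tau^{1-k}\ge1.9\tau$), $e^{-2tP}\ge\omega(Z)$. The mean value inequality over $|g|<(tB)^{-1/2}\le\eta/10$ and (15) give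
$$\int_{\mathcal A}\omega|h|^2d\lambda\le C\,tB\|u\|_t^2\le\frac C\tau=:R^2 .$$
On $\{G=0\}$, $F/(2\pi\cos(\pi z_1)Z)=\frac1{2\pi}-h$. In the ranges of (I) we have $\varepsilon\le|Z|\le\frac1{200}$ (as $T$ is large) and hence $|Z_*|=\varepsilon^2/|Z|\le\frac1{200}$. By Step 2, $|h_+|\le CR$ and $|h_-|\le CR\varepsilon^2/|Z|^2\le CR$.

For $h_{-1}$ on neck $k+1$: $\int_{\mathcal A}|Z|^{-2}d\lambda=2\pi(T-\log10^4)\ge T$, so $|h_{-1}|\le CRT^{-1/2}$ and $|h_{-1}/Z|\le CR$ if $|Z|\ge T^{-1/2}$. On neck $k$: $\int_{100\varepsilon^2<|Z|<\varepsilon}|Z|^{-2}d\lambda=2\pi(\frac T2-\log100)\ge T$, so $|h_{-1}|^2e^{1.9\tau}T\le CR^2$, and $|h_{-1}/Z|\le CR\,e^{-0.95\tau}\tau^{n/2}\le CR$ for $|Z|\ge T^{-1/2}\tau^{-n/2}$. Thus the large weight on the far half of neck $k$ is what allows the longer range there. In the stated ranges $|h|\le C\tau^{-1/2}\le\frac1{4\pi}$ for $\tau\ge\tau_0$, so $|F|\ge c|Z_k|$ and $k_t^0\ge c\,tB|Z_k|^2$. This proves (I).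

### Proof of (II)

**Step 10: a function living on neck $k$.** Take $F_0=\cos\pi z_1$ and $\chi=\chi_1\vartheta(|z_2|)$ on slab $k$, $0$ elsewhere. The set $\{|G|\le\eta/5,\ |z_2|\le\frac1{25}\}$ lies in $\mathcal T$ and does not meet $\operatorname{Re}z_1=k\pm\frac12$, because there $|z_2|\ge0.49$ by (9). So $\chi\in C_c^\infty$. On $\operatorname{supp}\chi$, $|s|\le0.05$, so $|Z_k|,|Z_{k-1}|<\frac1{10}$ and we are in $\mathcal N_k$, where $P=S\ge-2.5\tau^{1-k}$. With $t\le2\tau^{k-1}$, $e^{-2tP}\le e^{10}$. Further $\lambda\ge\tau^{-k}/100$ on slab $k$, so $\frac1{2t\lambda}\le50\tau$. Write $F_0\bar\partial\chi=b_1\overline{dG}+b_2d\bar z_2$ as before. The $b_1$-term contributes at most $\frac C{tB}\eta^{-2}e^{-tB\eta^2/50}\le\frac1{tB}$. The $b_2$-term lives on $\frac1{50}\le|z_2|\le\frac1{25}$, where $|s|\ge\frac1{100}$ and $|\partial G/\partial z_1|\ge c$; by (14) it contributes at most $\frac{C\tau}{tB}$. So $\|u\|_t^2\le\frac{C\tau}{tB}$.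 By (11),
$$\|\chi F_0\|_t^2\le\frac C{tB}\int_{\varepsilon^2\le|Z|\le1/10}\frac{d\lambda(Z)}{|Z|^2}\le\frac{CT}{tB},$$
so $\|F\|_t^2\le\frac{CT}{tB}$ for the entire function $F=\chi F_0-u$.

**Step 11: evaluation.** With $Z=Z_k$ and $\hat u,h$ as in Step 9 (again $\chi=1$ for $Z\in\mathcal A$, $|g|\le\eta/10$, and $P<0$), $\int_{\mathcal A}|h|^2\le C\,tB\|u\|_t^2\le C\tau$. On $\{G=0\}$, $F/(2\pi\cos(\pi z_1)Z)=\frac1{2\pi Z}-h$. By Step 2 with $R^2=C\tau$,
$$|h_+|\le C\sqrt\tau,\qquad|h_-|\le C\sqrt\tau\,\frac{\varepsilon^2}{|Z_k|^2}=C\sqrt\tau\,\frac{|Z_{k-1}|}{|Z_k|},\qquad|h_{-1}|\le C\sqrt{\tau/T} .$$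
For $|Z_k|,|Z_{k-1}|\le T^{-1/2}$ this gives $|Z||h|\le C\sqrt{\tau/T}\le\frac1{4\pi}$ if $T\ge C'\tau$. So $|F|\ge c$ and $k_t^0\ge c\,tB/T$. This proves (II) and Proposition 5. $\square$

## 8. Upper bounds for $E$ and the length of the chain

**Proposition 6.** For $\tau\ge\tau_0(n)$, $T\ge T_0(\tau,n)$, $B\ge B_0(\tau,T,n)$, all $\kappa\in(0,1]$ and $N\ge1$, there are for the points of the lifted path open neighbourhoods $M'\subset\mathcal M_\kappa\cap\{|X|<N+5\}$ with
$$\int_{\Gamma_N}\Big(\frac{E_{M'}}{K_{\mathcal M_\kappa}}\Big)^{1/2}\le C\,N,\qquad C=C(n),\tag{16}$$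
where $E_{M'}$ is evaluated on the tangent vector of the path.

**Step 1: straightening $W$.** Write $W=e^{\kappa w}$, injective for $|w|\le1$, with $d\lambda(W)=\kappa^2|e^{\kappa w}|^2d\lambda(w)\ge c\kappa^2d\lambda(w)$. A point $(z,y,e^{\kappa w})$ lies in $\mathcal M_\kappa$ iff $\operatorname{Re}w+\Psi(z,y)<0$. The path has $w=0$.

**Step 2: bodies.** We find a polydisc-like set around a point of $\gamma_k$. In the coordinates $(z_1,G)$ of Step 8 in Section 7 (same $r'$, same branch) let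
$$M'=\{|z_1-x|<r',\ |G|^2<\tfrac{\tau^{-k}}{8B},\ |y|^2<\tfrac{\tau^{-k}}8,\ |w|<\tfrac{\tau^{-k}}8\}.$$
As $B\ge100/\eta^2$, $|G|\le\eta/10$. So $\frac1{400}\le|Z_k|\le3$, $|Z_{k\pm1}|\le420\varepsilon^2$, $|z_2|\le1.1$. Hence, using $a_k\log400\le0.03\tau^{-k}$ for the first bound,
$$-1.1\tau^{-k}\le\nu_k\le-0.9\tau^{-k},\qquad\nu_{k-1}\le-0.98\tau^{1-k},\qquad\nu_{k+1}\le a_{k+1}\log(420\varepsilon^2)\le-1.9\tau^{-k}.$$
So in slab $k$, $\nu_k-\nu_{k-1}>c_k$; in slab $k+1$, $\nu_k-\nu_{k+1}>c_{k+1}$; and $P=S=\nu_k\le-0.9\tau^{-k}$ on the base of $M'$. Thus $\operatorname{Re}w+\Psi<(\frac38-0.9)\tau^{-k}<0$, and $M'\subset\mathcal M_\kappa$. In the coordinates $(z_1,G,y,w)$, $M'$ is a product of balls. Lebesgue measure of $\mathbb C^n$ on it is at least $c\kappa^2d\lambda(z_1)d\lambda(G)d\lambda(y)d\lambda(w)$, since $d\lambda(z)=\frac{d\lambda(z_1)d\lambda(G)}{4|z_2|^2}$. The $(G,y,w)$-factor has volume $c\,\frac{\tau^{-k}}B\cdot\tau^{-k(n-3)}\cdot\tau^{-2k}=c\,\tau^{-nk}/B$.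 The tangent vector of $\gamma_k$ (parameter $x$) is $\partial_{z_1}$ in these coordinates. The Cauchy estimate in $z_1$ and the mean value property in $(G,y,w)$ give $E_{M'}\le C\kappa^{-2}B\tau^{nk}=Cb_k$. With Proposition 5(i), $\int_{\gamma_k}(E_{M'}/K_{\mathcal M_\kappa})^{1/2}\le C$.

**Step 3: necks, the comparison set.** Let $k\ge2$, $q=\tau^{1-k}$, $b=b_{k-1}=\kappa^{-2}Bq^{-n}$, $Z=Z_k$, $Z'=Z_{k-1}$, $\xi=\log Z$. To use the greater depth of the first half of the neck, take $M'=M_1'\cup M_2'$,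
$$M_1'=\{12\varepsilon^2<|Z|<\varepsilon,\ (g,y,w)\in\Delta_1\},\quad\Delta_1=\{|g|^2<\tfrac q{8B},\ |y|^2<\tfrac q8,\ |w|<\tfrac q8\},$$
$$M_2'=\{12\varepsilon^2<|Z|<\tfrac1{10},\ (g,y,w)\in\Delta_2\},\quad\Delta_2=\{|g|^2<\tfrac q{8\tau B},\ |y|^2<\tfrac q{8\tau},\ |w|<\tfrac q{8\tau}\}.$$
Here $|g|<\frac\eta2$, and $M'\subset\mathcal M_\kappa$ by (12), because $\frac38<0.9$. The volumes are $|\Delta_1|=c\,q^n/B$ and $|\Delta_2|=c\,(q/\tau)^n/B$.

**Step 4: Laurent coefficients of a unit vector.** For $f\in A^2(M')$, $\|f\|\le1$, put $\phi=f/(2\pi\cos\pi z_1)=\sum_j\phi_j(g,y,w)Z^j$. The coefficients, computed on circles $|Z|=r\in(12\varepsilon^2,\varepsilon)$, are holomorphic on $\Delta_1$, and for $(g,y,w)\in\Delta_2$ the expansion holds for $12\varepsilon^2<|Z|<\frac1{10}$. By (11) and Step 1,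
$$1\ge\|f\|^2\ge c\kappa^2\int_{M'}|\phi|^2\frac{d\lambda(Z)}{|Z|^2}\,d\lambda(g)\,d\lambda(y)\,d\lambda(w).$$
Use orthogonality in $\arg Z$ and the mean value property at $(g,y,w)=0$:

* over $\Delta_1$ with $12\varepsilon^2<|Z|<24\varepsilon^2$ for $j\le-1$, where $\int|Z|^{2j-2}d\lambda\ge c\,(24\varepsilon^2)^{2j}$;
* over $\Delta_1$ with $12\varepsilon^2<|Z|<\varepsilon$ for $j=0$, where $\int|Z|^{-2}d\lambda=2\pi(\frac T2-\log12)\ge T$;
* over $\Delta_2$ with $\frac1{20}<|Z|<\frac1{10}$ for $j\ge1$, where $\int|Z|^{2j-2}d\lambda\ge c\,20^{-2j}$.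

On $\{G=0\}$, where $ZZ'=\varepsilon^2$ and so $(24\varepsilon^2)^{2j}=(24|Z'|)^{2j}|Z|^{2j}$, this gives, with $C$ suitably large,
$$\sum_j\frac{|\phi_j(0)Z^j|^2}{M_j}\le2,\qquad M_j=\begin{cases}Cb\,(24|Z'|)^{2|j|}&j\le-1,\\Cb/T&j=0,\\Cb\,\tau^n(20|Z|)^{2j}&j\ge1.\end{cases}\tag{17}$$

**Step 5: using $f(p)=0$ to delete the leading monomial.** If $f(p)=0$, then $\sum_j\phi_jZ^j=0$ at $p$. With $g,y,w$ fixed, $\partial_\xi=Z\partial_Z$, and the derivative of the factor $2\pi\cos\pi z_1$ is multiplied by $\phi(p)=0$. So for every integer $j_0$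
$$\partial_\xi f(p)=2\pi\cos(\pi z_1)\sum_j(j-j_0)\phi_jZ^j,\qquad\text{hence}\qquad E_{M'}(p,\partial_\xi)\le C\sum_j(j-j_0)^2M_j,\tag{18}$$
by Cauchy–Schwarz and (17). The tangent vector of the neck arc is $\pm\partial_\xi$ (radial parts, parameter $\log|Z|$) or $\pm i\partial_\xi$ (rotation). We choose $j_0$ to be the exponent of the dominant monomial.

**Step 6: integration over the neck arc.** Let $|Z'|=e^{-\sigma}$, $|Z|=e^{-\sigma'}$, $\sigma+\sigma'=T$, $|Z|,|Z'|\le\frac1{200}$, so $24|Z'|,20|Z|\le0.12$ and the series in (18) are comparable to their first terms.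

*Where $|Z'|\ge T^{-1/2}$:* $j_0=-1$ gives $E\le Cb(\frac1T+|Z'|^4+\tau^n|Z|^2)\le Cb(\frac1T+|Z'|^4)$, since $|Z|\le e^{-T}T^{1/2}$ and $T$ is large. With (α), $E/K\le C(\frac{e^{2\sigma}}T+e^{-2\sigma})$. The length is at most $C\int_0^{\frac12\log T}(T^{-1/2}e^\sigma+e^{-\sigma})\,d\sigma\le C$.

*Where $|Z'|\le T^{-1/2}$ and $|Z|\le T^{-1/2}\tau^{-n/2}$:* $j_0=0$ gives $E\le Cb(|Z'|^2+\tau^n|Z|^2)$. With (β), $E/K\le C(Te^{-2\sigma}+T\tau^ne^{-2\sigma'})$, where $e^{-\sigma}\le T^{-1/2}$ and $e^{-\sigma'}\le T^{-1/2}\tau^{-n/2}$. Integrating $T^{1/2}e^{-\sigma}$ and $T^{1/2}\tau^{n/2}e^{-\sigma'}$ from these thresholds, the length is at most $C$. The rotation at $|Z|=|Z'|=\varepsilon$ costs at most $C(T\tau^ne^{-T})^{1/2}\le C$.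

*Where $|Z|\ge T^{-1/2}\tau^{-n/2}$:* $j_0=1$ gives $E\le Cb(\frac1T+\tau^n|Z|^4+|Z'|^2)\le Cb(\frac1T+\tau^n|Z|^4)$, since $|Z'|\le e^{-T}T^{1/2}\tau^{n/2}$. With (γ) and $b_k=b\tau^n$, $E/K\le C(e^{-2\sigma'}+\frac{e^{2\sigma'}}{T\tau^n})$, where $e^{\sigma'}\le T^{1/2}\tau^{n/2}$. The length is at most $C$.

So each neck costs at most $C=C(n)$, and there are at most $N$ bodies and $N-1$ necks. On all the sets $M'$ used, $|z_1|<N+2$ and $z_2,y$ are small enough that $|X|<N+5$. This proves (16). $\square$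

## 9. Planting the models at an infinitely flat boundary point

**Step 1: background profile.** We want a smooth domain whose boundary is so flat near one point that tiny models can be inserted without destroying smoothness. For $x\in\mathbb C^{n-1}$ let $\beta(x)=e^{2-1/|x|^2}$, $\beta(0)=0$, and $\varphi_0=-\frac12\log(1-\beta)$ on $\mathfrak B=\{|x|^2<\frac12\}$, where $\beta<1$. With $h(v)=e^{2-1/v}$ we have $h'=h/v^2$ and $h''=h(1-2v)/v^4\ge0$ for $v\le\frac12$. So the complex Hessian of $\beta=h(|x|^2)$ is at least $h'(|x|^2)\,\mathrm{Id}$. As $u\mapsto-\frac12\log(1-u)$ is convex and increasing with derivative at least $\frac12$, $\varphi_0\ge0$ is smooth and psh with Levi form at least $\frac12h'$. Let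
$$p_j=(2^{-j},0,\dots,0),\qquad\mu_j=\tfrac12h'(4^{-j})=\tfrac12\,16^je^{2-4^j}.$$

**Step 2: size near $p_j$.** On $B(p_j,2^{-4j})$, $j\ge2$, $\big||x|^2-4^{-j}\big|\le3\cdot2^{-5j}$, so $|x|^{-2}=4^j+O(2^{-j})$ and $\beta\le Ce^{-4^j}$. Every derivative of $\beta$ is $\beta$ times a polynomial in $x,\bar x,|x|^{-2}$. Hence all derivatives of $\beta$, and of $\varphi_0$, of order at most $m$ are at most $C_m2^{a_mj}e^{-4^j}$ there. Let $q_j$ be the holomorphic quadratic polynomial formed by the constant, linear and $(2,0)$ Taylor terms of $\varphi_0$ at $p_j$, that is $q_j(\zeta)=\varphi_0(p_j)+2\sum\partial_i\varphi_0(p_j)\zeta_i+\sum\partial_i\partial_l\varphi_0(p_j)\zeta_i\zeta_l$. Then $\varphi_0(p_j+\zeta)-\operatorname{Re}q_j(\zeta)$ is the Levi form at $p_j$ plus a cubic remainder. Since $e^{-4^j}\le\mu_j$, there is $a=a(n)>0$ such that the Levi form lies between $\mu_j|\zeta|^2$ and $C2^{aj}\mu_j|\zeta|^2$, and the remainder is at most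 $C2^{aj}\mu_j|\zeta|^3$. Let $r_j=2^{-\ell j}$ with an integer $\ell\ge4$, $\ell>a$. For $j\ge j_0$, $C2^{aj}r_j\le\frac14$, hence (with a new $C$)
$$\tfrac34\mu_j|\zeta|^2\le\varphi_0(p_j+\zeta)-\operatorname{Re}q_j(\zeta)\le C2^{aj}\mu_j|\zeta|^2\qquad(|\zeta|\le r_j).\tag{19}$$
The balls $B(p_j,r_j)$ are disjoint and lie in $|x|<\frac12$. Let $\varrho_j=\mu_jr_j^2$, and $r_j'=2^{-\ell'j}$ with an integer $\ell'>\ell+a$, so that for $j\ge j_0$ (enlarged) $r_j'<r_j/2$ and $C2^{aj}\mu_jr_j'^2\le\varrho_j/16$.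

**Step 3: order of choices.** For each $j\ge j_0$: $r_j,r_j'$ fix $A_j=2r_j/r_j'\ge4$, $C_j=31A_j$, and the constant $c_j\in(0,1]$ of Lemma 7 below, which depends only on $n,r_j'$. Then choose $\tau_j\ge\tau_0(n)$ with
$$\log\tau_j\ge j\,(C_j+c_j^{-1/2}),\tag{20}$$
then $T_j$, then $B_j$ as in Sections 6–8, giving $\Psi^{(j)}$. Then choose $N_j\ge j+\log(2\tau_j)$ very large, and put $\kappa_j=e^{-C_jN_j}$, $\Lambda_j=2(N_j+10)/r_j'$. For $|\zeta|\le r_j$, $|\Lambda_j\zeta|\le A_j(N_j+10)$. By (10), derivatives of order at most $j$ of $\kappa_j\Psi^{(j)}(\Lambda_j\zeta)$ on $|\zeta|\le r_j$ are at most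
$$e^{-31A_jN_j}\,\Lambda_j^{\,j}\,C(\tau_j,T_j,B_j,j)\,e^{30A_j(N_j+10)}\le\varrho_j/32\tag{21}$$
for $N_j$ large. It matters that $c_j$ and $C_j$ are fixed before $\tau_j$.

**Step 4: gluing.** On $B(p_j,r_j)$ put
$$\varphi(p_j+\zeta)=\operatorname{Re}q_j+\textstyle\max_{\varrho_j/16}\big(\varphi_0-\operatorname{Re}q_j,\ \frac{\varrho_j}4+\kappa_j\Psi^{(j)}(\Lambda_j\zeta)\big),$$
and $\varphi=\varphi_0$ elsewhere. For $|\zeta|\ge0.9r_j$ the first entry is at least $0.6\varrho_j$ by (19), the second at most $0.29\varrho_j$ by (21), so $\varphi=\varphi_0$. For $|\zeta|\le r_j'$ the first is at most $\frac{\varrho_j}{16}$ and the second at least $0.21\varrho_j$, so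
$$\varphi(p_j+\zeta)=\operatorname{Re}q_j(\zeta)+\tfrac{\varrho_j}4+\kappa_j\Psi^{(j)}(\Lambda_j\zeta)\qquad(|\zeta|\le r_j').\tag{22}$$
$\varphi$ is psh away from the origin, and $\varphi\ge\varphi_0\ge0$.

**Step 5: $\varphi\in C^\infty(\mathfrak B)$.** The only problem is at $0$, where the balls accumulate. On $B(p_j,r_j)$ let $\psi$ be the first entry minus the second. Then $\varphi-\varphi_0=-\frac\psi2+\frac{\varrho_j}{16}\theta(16\psi/\varrho_j)$. By Step 2 and (21), derivatives of $\psi$ of order at most $m\le j$ are at most $C_m2^{a_mj}e^{-4^j}$ (with new $a_m$). By the chain rule, derivatives of the last term of order between $1$ and $m$ are sums of terms bounded by $C_m\varrho_j^{1-l}(2^{a_mj}e^{-4^j})^l$, $1\le l\le m$, and the term itself is at most $\frac{|\psi|}2+\frac{\varrho_j}{32}$. Since $2^{-Cj}e^{-4^j}\le\varrho_j\le C2^{Cj}e^{-4^j}$, all derivatives of $\varphi-\varphi_0$ of order at most $m\le j$ on $B(p_j,r_j)$ are at most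 $C_m2^{a_m'j}e^{-4^j}$, which is summable in $j$. As $\varphi-\varphi_0$ is a sum of smooth functions compactly supported in the disjoint balls, the sum converges in every $C^m$. So $\varphi$ is smooth, and by continuity of its complex Hessian it is psh on $\mathfrak B$.

**Step 6: the domain.** Define
$$\Omega=\{(x,W):x\in\mathfrak B,\ |W|<e^{-\varphi(x)}\}=\{|x|^2<\tfrac34,\ |W|^2+\tilde\beta(x)<1\},$$
with $\tilde\beta=1-e^{-2\varphi}$ on $\mathfrak B$ and $\tilde\beta=\beta$ near and outside $\partial\mathfrak B$; there $\varphi=\varphi_0$, that is $e^{-2\varphi}=1-\beta$, and $\beta\ge1$ for $|x|^2\ge\frac12$. $\Omega$ is bounded ($|x|,|W|<1$), connected, and pseudoconvex, since $\log|W|+\varphi(x)$ is psh on $\mathfrak B\times\mathbb C$. Its boundary is $C^\infty$: on $\{|W|^2+\tilde\beta=1\}$ the gradient of $|W|^2+\tilde\beta$ is nonzero if $W\ne0$; if $W=0$ then $\tilde\beta=1$, so $|x|^2=\frac12$, where $d\beta\ne0$.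

**Lemma 7 (localization).** Let $\Omega_j=\Omega\cap\{|\zeta|<r_j'\}$, $\zeta=x-p_j$. Then $K_\Omega\ge c_jK_{\Omega_j}$ on $\Omega\cap\{|\zeta|\le r_j'/2\}$, with $c_j\in(0,1]$ depending only on $n,r_j'$.

*Proof.* We correct a cut-off of a local function without changing its value at one point. Let $f\in A^2(\Omega_j)$, $|\zeta(p)|\le r_j'/2$, and $\chi(\zeta)$ a cut-off, $\chi=1$ for $|\zeta|<\frac23r_j'$, with compact support in $|\zeta|<r_j'$. On $\operatorname{supp}\bar\partial\chi$ the distance to $p$ is at least $r_j'/6$. Apply Lemma 4 to $\alpha=f\bar\partial\chi=\sum b_i\,d\bar x_i$ on $\Omega$ ($h_i=x_i$, $\lambda_i=1$) with weights $n\log(|\cdot-p|^2+\delta)+|x|^2$, and let $\delta\to0$, taking a weak limit: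
$$\int|u|^2|\cdot-p|^{-2n}e^{-|x|^2}\le\int|f|^2|\bar\partial\chi|^2|\cdot-p|^{-2n}\le C(n,r_j')\|f\|^2 .$$
Here $u$ is holomorphic near $p$ and $|u|^2|\cdot-p|^{-2n}$ is integrable there, so $u(p)=0$. So $\chi f-u\in A^2(\Omega)$ takes the value $f(p)$ at $p$, and its norm is at most $C(n,r_j')\|f\|$ since $\operatorname{diam}\Omega\le4$ and $|x|<1$. $\square$

**Step 7: transplanting the path.** By (22), $\mathcal F_j(\zeta,W)=(\Lambda_j\zeta,\ We^{q_j(\zeta)+\varrho_j/4})$ maps $\Omega_j$ biholomorphically onto $\mathcal M_{\kappa_j}\cap\{|X|<\Lambda_jr_j'\}$, with parameters $\tau_j,T_j,B_j$. The path $\Gamma_{N_j}$ and the sets $M'$ lie in $|X|<N_j+5<\Lambda_jr_j'/2=N_j+10$, so Lemma 7 applies at the points of $\mathcal F_j^{-1}(\Gamma_{N_j})$. There, by (4), Lemma 7 and the invariance of mixed ratios,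
$$B_\Omega^2\le\frac{E_{\mathcal F_j^{-1}M'}}{K_\Omega}\le c_j^{-1}\frac{E_{\mathcal F_j^{-1}M'}}{K_{\Omega_j}}\le c_j^{-1}\frac{E_{M'}}{K_{\mathcal M_{\kappa_j}}},$$
the last expression being evaluated at the image point and vector; we used $K_{\mathcal M_{\kappa_j}\cap\{|X|<\Lambda_jr_j'\}}\ge K_{\mathcal M_{\kappa_j}}$. Let $\mathfrak s_j,\mathfrak e_j\in\Omega$ be the points mapped by $\mathcal F_j$ to the lifts of $o_1,o_{N_j}$. By (16),
$$\operatorname{dist}^B_\Omega(\mathfrak s_j,\mathfrak e_j)\le C\,c_j^{-1/2}N_j.\tag{23}$$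

## 10. Depth against distance: end of the proof of Theorem 1

**Step 1: depth at the two ends.** We need that $\mathfrak e_j$ is extremely close to the boundary and $\mathfrak s_j$ not too close. Let $d(x,W)=-\varphi(x)-\log|W|$. On the transplanted path the last coordinate of $\mathcal F_j$ is $1$, so $\log|W|=-\operatorname{Re}q_j-\frac{\varrho_j}4$, and by (22) $d=-\kappa_j\Psi^{(j)}=-\kappa_jP$. At $o_k$, $P=S=\nu_k$ (Step 2 of Section 8), so $-P=\tau_j^{-k}(1-\frac{z_2^2}{100})-a_k\log|Z_k|$ with $1<|Z_k|\le2$ and $a_k\le\tau_j^{-k}/200$. Thus $\frac12\tau_j^{-k}\le-P\le\tau_j^{-k}$, and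
$$d(\mathfrak e_j)\le\kappa_j\tau_j^{-N_j},\qquad\frac{\kappa_j}{2\tau_j}\le d(\mathfrak s_j)\le\frac{\kappa_j}{\tau_j}\le\frac12 .$$
Moving $W$ radially to the boundary, $\delta_\Omega(\mathfrak e_j)\le|W|(e^{d}-1)\le2d(\mathfrak e_j)$ with $d=d(\mathfrak e_j)$. So $\mathfrak e_j\to\partial\Omega$, and, as $\kappa_j\le1$,
$$-\log\delta_\Omega(\mathfrak e_j)\ge N_j\log\tau_j-1.\tag{24}$$

**Step 2: $\delta_\Omega$ is bounded below by the depth.** There is $c_\Omega>0$ with $\delta_\Omega(x,W)\ge c_\Omega\,d(x,W)$ whenever $|x|\le\frac12$ and $0<d(x,W)\le1$. Let $(x',W')$ be a nearest boundary point and $\delta=\delta_\Omega(x,W)$. If $\delta\ge0.1$ then $\delta\ge0.1\,d$. Otherwise $|x'|\le0.6$, so $x'\in\mathfrak B$ and $|W'|=e^{-\varphi(x')}$. With a Lipschitz constant $\mathsf L$ of $e^{-\varphi}$ on $|x|\le0.6$, $e^{-\varphi(x)}-|W|\le(\mathsf L+1)\delta$. The left side is $e^{-\varphi(x)}(1-e^{-d})\ge c\,d$ with $c$ depending on $\Omega$.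

**Step 3: reaching $\mathfrak s_j$ from a fixed point.** Here the radial path of Lemma 3 is good enough. Fix $w\in\Omega$, let $(x_*,W_*)=\mathfrak s_j$ (so $|x_*|\le\frac12$) and $d_*=d(\mathfrak s_j)\le\frac12$. With the notation of Lemma 3 at $x=x_*$ along $W=e^\sigma W_*/|W_*|$: $I+1\le2\log\frac1{d_*}+2$ because $2^{I+1}d_*\le1$; $L(\sigma_*-\frac{d_0}2)\ge-\log\operatorname{vol}(\Omega)$; and at depth $\frac{d_*}2$, fact 3 of Section 2 and Step 2 give $L(\sigma_*-\frac{d_*}2)\le2n\log\frac1{d_*}+C_\Omega$. So the radial segment from depth $d_0\in(\frac12,1]$ to $\mathfrak s_j$ has length at most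
$$\Big(\big(2\log\tfrac1{d_*}+2\big)\big(2n\log\tfrac1{d_*}+C_\Omega\big)\Big)^{1/2}\le C(n)\log\tfrac1{d_*}+C_\Omega$$
with a new $C_\Omega$. Its starting point lies in the compact set $\{|x|\le\frac12,\ |W|\le e^{-1/2-\varphi(x)}\}\subset\Omega$, which is at bounded Bergman distance from $w$. Since $\log\frac1{d_*}\le C_jN_j+\log(2\tau_j)$,
$$\operatorname{dist}^B_\Omega(\mathfrak s_j,w)\le C(n)\big(C_jN_j+\log(2\tau_j)\big)+C_{\Omega,w},\tag{25}$$
with $C_{\Omega,w}$ independent of $j$.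

**Step 4: the ratio tends to zero.** Since $\log(2\tau_j)\le N_j$, adding (23) and (25) and dividing by (24),
$$\frac{\operatorname{dist}^B_\Omega(\mathfrak e_j,w)}{-\log\delta_\Omega(\mathfrak e_j)}\le\frac{C(n)\,(C_j+1+c_j^{-1/2})\,N_j+C_{\Omega,w}}{N_j\log\tau_j-1}.$$
As $C_j\ge1$, (20) gives $C_j+1+c_j^{-1/2}\le2(C_j+c_j^{-1/2})\le\frac2j\log\tau_j$. So the right side is at most $\frac{C(n)}j+o(1)$, which tends to $0$. This holds for every $w\in\Omega$, with the same $\Omega$ and the same points $\mathfrak e_j$, and Theorem 1 is proved. $\blacksquare$
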